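# Boundary sets of zero $A$-harmonic measure that cannot be neglected

## 1. Admissible weights, operators, and $A$-harmonic functions

Throughout, $n\ge 2$ and $1<p<\infty$.

**Definition 1 ($p$-admissible weight).** A locally integrable $w\ge 0$ on $\mathbb{R}^n$ is *$p$-admissible* if the measure $d\mu=w\,dx$ satisfies the following.

* (i) $\mu$ is doubling.
* (ii) If $D$ is open, $\varphi_i\in C_0^\infty(D)$, $\int_D|\varphi_i|^p\,d\mu\to 0$ and $\int_D|\nabla\varphi_i-v|^p\,d\mu\to 0$ for some vector field $v\in L^p(D;\mu)$, then $v=0$.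
* (iii) For some $\kappa>1$, every ball $B=B(x,r)$ and every $\varphi\in C_0^\infty(B)$,
$$\Big(\frac1{\mu(B)}\int_B|\varphi|^{\kappa p}\,d\mu\Big)^{1/\kappa p}\le C\,r\Big(\frac1{\mu(B)}\int_B|\nabla\varphi|^p\,d\mu\Big)^{1/p}.$$
* (iv) For every ball $B=B(x,r)$ and every bounded $\varphi\in C^\infty(B)$, $\int_B|\varphi-\varphi_B|^p\,d\mu\le Cr^p\int_B|\nabla\varphi|^p\,d\mu$, where $\varphi_B$ is the $\mu$-mean of $\varphi$ over $B$.

**Example.** The weight $w\equiv1$ is $p$-admissible for every $p$. Doubling is $|B(x,2r)|=2^n|B(x,r)|$; (iii) and (iv) are the classical Sobolev and Poincaré inequalities. For (ii), if $\psi$ is a smooth compactly supported vector field, then $\int v\cdot\psi=\lim\int\nabla\varphi_i\cdot\psi=-\lim\int\varphi_i\operatorname{div}\psi=0$, so $v=0$. This is the only weight our constructions use.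

The space $H^{1,p}(D;\mu)$ is the completion of $\{\varphi\in C^\infty(D):\|\varphi\|_{1,p}<\infty\}$ in the norm $\|\varphi\|_{1,p}=(\int_D|\varphi|^p\,d\mu)^{1/p}+(\int_D|\nabla\varphi|^p\,d\mu)^{1/p}$, and $H^{1,p}_{loc}(\Omega;\mu)$ consists of the functions lying in $H^{1,p}(D;\mu)$ for every open $D\Subset\Omega$. For $w\equiv1$ these are the usual Sobolev spaces $W^{1,p}(D)$ and $W^{1,p}_{loc}(\Omega)$.

**Definition 2 (structure conditions).** We consider $A:\mathbb{R}^n\times\mathbb{R}^n\to\mathbb{R}^n$, measurable in $x$ for every $\xi$ and continuous in $\xi$ for a.e. $x$, such that for some $0<\alpha\le\beta<\infty$, for a.e. $x$, and all $\xi,\xi_1,\xi_2\in\mathbb{R}^n$, $\lambda\in\mathbb{R}\setminus\{0\}$: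
$$A(x,\xi)\cdot\xi\ge\alpha w(x)|\xi|^p,\qquad |A(x,\xi)|\le\beta w(x)|\xi|^{p-1},$$
$$(A(x,\xi_1)-A(x,\xi_2))\cdot(\xi_1-\xi_2)>0\ \text{ if }\xi_1\ne\xi_2,\qquad A(x,\lambda\xi)=\lambda|\lambda|^{p-2}A(x,\xi).$$

**Example.** With $w\equiv 1$: $A(\xi)=|\xi|^{p-2}\xi$, the $p$-Laplacian. It is the gradient of the strictly convex function $|\xi|^p/p$, hence strictly monotone. For $p=2$, $A(x,\xi)=a(x)\xi$ with a bounded measurable, uniformly elliptic matrix $a$ is the linear case.

**Definition 3 ($A$-harmonic).** A function $h$ is *$A$-harmonic* in an open set $\Omega$ if $h\in H^{1,p}_{loc}(\Omega;\mu)$ is continuous and $\int_\Omega A(x,\nabla h)\cdot\nabla\varphi\,dx=0$ for all $\varphi\in C_0^\infty(\Omega)$.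

**Example.** If $A$ does not depend on $x$, every affine function $\ell(x)=c\cdot x+b$ is $A$-harmonic, since $\int A(c)\cdot\nabla\varphi\,dx=0$.

**Definition 4 ($A$-superharmonic).** A function $u:\Omega\to(-\infty,\infty]$ is *$A$-superharmonic* in $\Omega$ if it is lower semicontinuous, is not identically $\infty$ in any component of $\Omega$, and for every open $D\Subset\Omega$ and every $h\in C(\overline D)$ that is $A$-harmonic in $D$ with $h\le u$ on $\partial D$, we have $h\le u$ in $D$. A function $v$ is *$A$-subharmonic* if $-v$ is $A$-superharmonic.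

Constants may be added to $A$-superharmonic functions, and they may be multiplied by positive constants, because of the homogeneity of $A$. The basic tool is the **comparison principle**: if $\Omega$ is bounded and open, $u$ is $A$-superharmonic and $v$ is $A$-subharmonic in $\Omega$, and
$$\limsup_{x\to y}v(x)\le\liminf_{x\to y}u(x)\quad\text{for every }y\in\partial\Omega$$
(the two sides not being simultaneously $\infty$ or $-\infty$), then $v\le u$ in $\Omega$. $A$-harmonic functions are both $A$-superharmonic and $A$-subharmonic.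

**Example.** If $A$ does not depend on $x$, the minimum $u$ of two affine functions $\ell_1,\ell_2$ is $A$-superharmonic: if $h\le u$ on $\partial D$, then $h\le\ell_i$ on $\partial D$, so $h\le\ell_i$ in $D$ by comparison, for $i=1,2$.

**Definition 5 ($A$-harmonic measure).** Let $\Omega$ be a bounded open set and $E\subset\partial\Omega$. Let $\mathcal U_E$ be the class of $A$-superharmonic functions $u$ in $\Omega$ that are bounded below and satisfy $\liminf_{x\to y}u(x)\ge\chi_E(y)$ for all $y\in\partial\Omega$. The *$A$-harmonic measure* of $E$ in $\Omega$ is the pointwise infimum $\omega(E,\Omega;A)=\inf\mathcal U_E$.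

Comparison with the constant $0$ shows that every member of $\mathcal U_E$ is $\ge0$, so $\omega\ge0$.

**Example.** $\omega(\emptyset,\Omega;A)=0$, because $0\in\mathcal U_\emptyset$. And $\omega(\partial\Omega,\Omega;A)=1$, because $1\in\mathcal U_{\partial\Omega}$ and every member of $\mathcal U_{\partial\Omega}$ is $\ge1$ by comparison.

**Example.** Let $n=p=2$, $A(\xi)=\xi$, $\Omega$ the unit disc, $E=\{e\}$ with $|e|=1$. For $\delta>0$ the function $\delta\log\frac{2}{|z-e|}$ is harmonic and positive in the disc and tends to $\infty$ at $e$. So it lies in $\mathcal U_E$ for every $\delta>0$, and $\omega(E,\Omega;A)=0$. The pattern to remember: a fixed size inside, arbitrarily large on $E$.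

## 2. Comparison up to a null set: one function constant, or $A$ linear

**Corollary 11.10** (of *Nonlinear Potential Theory of Degenerate Elliptic Equations*). *Let $\Omega$ be a bounded open set, $E\subset\partial\Omega$ and $m\in\mathbb{R}$. If $v$ is $A$-subharmonic and bounded above in $\Omega$, $\omega(E,\Omega;A)=0$, and $\limsup_{x\to y}v(x)\le m$ for all $y\in\partial\Omega\setminus E$, then $v\le m$ in $\Omega$.*

The proof is three lines. Let $v\le M'$ with $M'>m$, and let $s\in\mathcal U_E$. The function $m+(M'-m)s$ is $A$-superharmonic; its lower boundary limits are $\ge M'$ on $E$ and $\ge m$ off $E$. By comparison $v\le m+(M'-m)s$, and taking the infimum over $s\in\mathcal U_E$ gives $v\le m$.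

Here is the problem. Can the constant $m$ be replaced by a second solution?

> **Problem.** Prove or disprove: for every $n\ge2$, $1<p<\infty$, every $p$-admissible $w$, every $A$ as in Definition 2, every bounded open $\Omega\subset\mathbb{R}^n$ and every $E\subset\partial\Omega$ with $\omega(E,\Omega;A)=0$: if $u$ and $v$ are bounded $A$-harmonic functions in $\Omega$ with $\limsup_{x\to y}v(x)\le\liminf_{x\to y}u(x)$ for all $y\in\partial\Omega\setminus E$, then $v\le u$ in $\Omega$.

**The easy cases.** If $E=\emptyset$, this is the comparison principle. If $u$ is constant, it is Corollary 11.10; if $v$ is constant, apply Corollary 11.10 to $-u$. If $p=2$ and $A(x,\xi)=a(x)\xi$ is linear, then $v-u$ is bounded and $A$-harmonic with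
$$\limsup(v-u)\le\limsup v-\liminf u\le0\quad\text{on }\partial\Omega\setminus E,$$
and Corollary 11.10 with $m=0$ gives $v\le u$. So a counterexample needs a nonlinear $A$ and two nonconstant functions.

**Copying the proof.** With $K$ bounding $|u|$ and $|v|$, one would compare $v$ with $u+2Ks$ for $s\in\mathcal U_E$. The boundary inequalities are right. The step that breaks is that $u+2Ks$ need not be $A$-superharmonic. Here is an explicit instance with $n=2$, $p=4$, $A(\xi)=|\xi|^2\xi$. For smooth $f$,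
$$\operatorname{div}A(\nabla f)=|\nabla f|^2\Delta f+2\,D^2f\,\nabla f\cdot\nabla f .$$
Let $f_0=|z|^{2/3}$. At $z=(1,0)$ we have $\nabla f_0=(\frac23,0)$ and $D^2f_0=\operatorname{diag}(-\frac29,\frac23)$, so $\operatorname{div}A(\nabla f_0)=\frac49\cdot\frac49+2(-\frac29)\frac49=0$; by rotation and scaling $f_0$ is $4$-harmonic off the origin. Add the $4$-harmonic function $cy$, $c\neq0$. At $(1,0)$ the sum $f=f_0+cy$ has gradient $(\frac23,c)$, and
$$\operatorname{div}A(\nabla f)=\big(\tfrac49+c^2\big)\tfrac49+2\big(-\tfrac29\cdot\tfrac49+\tfrac23c^2\big)=\tfrac{16}{9}c^2>0 .$$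
So $\operatorname{div}A(\nabla f)>0$ in a small disc $D$ about $(1,0)$. If $f$ were $A$-superharmonic near $\overline D$, let $h$ be the $4$-harmonic function in $D$ with $h=f$ on $\partial D$ and $f-h\in W^{1,4}_0(D)$. Then $h\le f$, and $\int_D(A(\nabla f)-A(\nabla h))\cdot\nabla(f-h)=-\int_D(f-h)\operatorname{div}A(\nabla f)\le0$ forces $f=h$ by strict monotonicity, which contradicts $\operatorname{div}A(\nabla f)>0$. The sum of two solutions is not even a supersolution.

**Linearizing.** Suppose $p=2$ and $A=A(\xi)$ is Lipschitz, $C^1$ off $0$, with $DA\ge\frac12$ as a quadratic form. Put $a(z)=\int_0^1DA(\nabla u+t(\nabla v-\nabla u))\,dt$ (with $DA(0)$ set to be the identity). This is a bounded, measurable, uniformly elliptic matrix, and $A(\nabla v)-A(\nabla u)=a\,\nabla(v-u)$, because $A$ is absolutely continuous along segments. So $v-u$ solves the linear equation $\operatorname{div}(a\nabla(v-u))=0$, and Corollary 11.10 for the operator $a(z)\xi$ would finish, *if* $E$ had zero harmonic measure for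 $a$. The hypothesis, however, is $\omega(E,\Omega;A)=0$, and $a$ depends on $u$ and $v$. A set may be null for $A$ and not for the linearization along a particular pair. The construction below exploits exactly this.

## 3. Three theorems, and the facts they use

The statement in the Problem is **false**. It fails already for $n=p=2$, $w\equiv1$, $\Omega$ a rectangle, and $A=\nabla F$ independent of $x$ with $F$ uniformly convex.

Write points of $\mathbb{R}^2$ as $z=(x,y)$. Let $H=\{y>0\}$, $\mathbb{T}=\mathbb{R}/\mathbb{Z}$, $B_r^+(x_0)=\{z\in H:|z-(x_0,0)|<r\}$, $B_r^+=B_r^+(0)$, and let $\|\cdot\|$ be the sup norm. Until the end of Section 8, $n=2$, $w\equiv1$, $1<p<\infty$, and $A=A(\xi)$ is independent of the point and satisfies the structure conditions. Consequently, if $h$ is $A$-harmonic, so are $ah+b$ ($a,b\in\mathbb{R}$), $h(\cdot+z_0)$ and $h(\lambda\,\cdot)$ ($\lambda>0$).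

**Proposition 1.** For every $g\in C(\mathbb{T})$ there is exactly one bounded $A$-harmonic $U_g$ in $H$, continuous on $\overline H$, with $U_g(x,0)=g(x)$. It is $1$-periodic in $x$, and $U_g(x,y)\to M(g)$ uniformly in $x$ as $y\to\infty$, for some constant $M(g)=M_A(g)$.

**Example.** For $A(\xi)=\xi$ and $g(x)=\cos2\pi kx$, $k\ge1$, we get $U_g=e^{-2\pi ky}\cos2\pi kx$ and $M(g)=0$. In this linear case $M(g)=\int_0^1g$.

**Theorem A.** If $M_A:C(\mathbb{T})\to\mathbb{R}$ is not additive, then for $\Omega=(-1,2)\times(0,1)$ there are a compact $E\subset(0,1)\times\{0\}$ with $\omega(E,\Omega;A)=0$ and bounded $A$-harmonic $u\le v$ in $\Omega$, both extending continuously to $\overline\Omega\setminus E$, with $u=v$ on $\partial\Omega\setminus E$ but $v\not\equiv u$. Moreover, for any given $\varepsilon_0>0$ one can have $v\le u+\varepsilon_0$.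

**Theorem B.** Let $F_\varepsilon(\xi)=\frac12|\xi|^2+\varepsilon\,\frac{\xi_1^4-6\xi_1^2\xi_2^2+\xi_2^4}{|\xi|^2}$, $F_\varepsilon(0)=0$, and $A_\varepsilon=\nabla F_\varepsilon$. For all sufficiently small $\varepsilon>0$, $A_\varepsilon$ satisfies the structure conditions with $p=2$, $w\equiv1$, $\alpha=\frac12$, $\beta=\frac32$, and $M_{A_\varepsilon}$ is not additive.

Theorems A and B together disprove the statement.

**Theorem C.** (a) For $p=2$ and every $n\ge2$ there are $A$ (with $w\equiv1$), $\Omega$, a compact $E$, and $u,v$ violating the statement. (b) The same holds for every $p\ne2$ and $n\ge2$, *granted* a lemma of Wolff and Lewis that is quoted, not proved, in Section 10. Nothing else depends on this lemma.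

**Textbook facts** (Heinonen–Kilpeläinen–Martio, *Nonlinear Potential Theory of Degenerate Elliptic Equations*, Chapters 3, 6, 7, 9).

* (F1) The comparison principle of Section 1.
* (F2) Strong maximum principle: a nonconstant $A$-harmonic function in a domain attains neither a maximum nor a minimum.
* (F3) A uniformly bounded sequence of $A$-harmonic functions in an open set has a subsequence converging locally uniformly to an $A$-harmonic function.
* (F4) Half-discs and rectangles are regular: each continuous boundary function has an $A$-harmonic extension, continuous on the closure. It is unique by (F1).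
* (F5) $\int_{B_\rho}|\nabla h|^p\,dz\le C\rho^{-p}\int_{B_{2\rho}}|h-c|^p\,dz$ if $h$ is $A$-harmonic in a neighborhood of $\overline{B_{2\rho}}$ and $c\in\mathbb{R}$.
* (F6) $\operatorname{osc}_{B_r}h\le C(r/R)^\gamma\operatorname{osc}_{B_R}h$ for concentric balls, $0<r\le R$, $h$ $A$-harmonic in $B_R$.

In (F5) and (F6), $C,\gamma>0$ depend only on $p,\alpha,\beta$.

**Barrier (F7).** This gives boundary continuity at a flat piece of boundary, with a modulus that is uniform over families. Let $\Theta\in C(\overline{B_1^+})$ be $A$-harmonic in $B_1^+$ with boundary values $1$ on the arc and $\max(0,2|x|-1)$ on the flat part (these agree at the corners). Then $\Theta\ge0$ and $\Theta(z)\to0$ as $z\to0$. Let $u$ be $A$-harmonic in $B_r^+(x_0)$, $|u|\le K$, $|c|\le K$, $\delta\ge0$, with all boundary cluster values on the flat part $|x-x_0|<r$ in $[c-\delta,c+\delta]$. Then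
$$|u(z)-c|\le\delta+2K\,\Theta\big((z-(x_0,0))/r\big)\quad\text{in }B_r^+(x_0).\tag{1}$$
Indeed $c+\delta+2K\Theta((\cdot-(x_0,0))/r)$ is $A$-harmonic, with boundary values $\ge c+\delta$ on the flat part and $\ge c+2K\ge K$ on the closed arc. By (F1), $u$ is below it. Apply the same to $-u$ and $-c$.

## 4. Periodic data in a half-plane and the functional $M$

**Proof of Proposition 1.**

**Step 1: existence, with a largest and a smallest solution.** The purpose is to reduce uniqueness to periodic solutions. Let $C\ge\|g\|$. For integers $R\ge1$ let $V_R$ be the $A$-harmonic function in $B_R^+$ with boundary values $C$ on the arc and $(1-\tau)g+\tau C$ on the flat part, where $\tau=(|x|-R+1)^+$. Then $|V_R|\le C$. On the flat part $|x|\le R$ of $\partial B_R^+$ we have $V_{R+1}=g\le V_R$, and on the arc $V_{R+1}\le C=V_R$. By (F1), $V_{R+1}\le V_R$ in $B_R^+$. So $V=\lim V_R$ exists pointwise. Applying (F3) on each $B_\rho^+$, we see that $V$ is $A$-harmonic in $H$, and $|V|\le C$. For continuity at $(x_0,0)$: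 given $\delta>0$ choose $r\in(0,1)$ with $|g-g(x_0)|\le\delta$ on $|x-x_0|<r$. For $R>|x_0|+2$, (1) with $c=g(x_0)$, $K=C$ applies to $V_R$ and does not depend on $R$, so it passes to $V$. Hence $V$ is continuous on $\overline H$ with $V=g$ on $\partial H$.

If $U$ is any bounded solution with data $g$ and $U\le C$, then $U\le V_R$ on $\partial B_R^+$, so $U\le V_R$ for all $R$, so $U\le V$. Thus $V$ is the largest solution that is $\le C$. Applied to $U=V(\cdot\pm(1,0))$, which have the same data because $g$ is periodic, this shows that $V$ is $1$-periodic in $x$. The construction for $-g$ gives, after a change of sign, a solution that is smallest among those $\ge-C$; it is also periodic. An arbitrary bounded solution $U$ lies between these two if $C\ge\sup|U|$. So if periodic solutions are unique, all bounded solutions are.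

**Step 2: testing over one period.** Let $S=[0,1)\times(0,\infty)$. If $V$ is a bounded periodic solution and $\varphi\in W^{1,p}_{loc}(H)$ is bounded, periodic in $x$, and supported in $\{a\le y\le b\}$ with $0<a<b<\infty$, then
$$\int_SA(\nabla V)\cdot\nabla\varphi=0.\tag{2}$$
To see this take $\psi\in C_0^\infty(\mathbb{R})$ with $\sum_{k\in\mathbb{Z}}\psi(x+k)\equiv1$, hence $\sum_k\psi'(x+k)\equiv0$. The function $\varphi\psi(x)$ has compact support in $H$ and lies in $W^{1,p}$; since $A(\nabla V)\in L^{p/(p-1)}_{loc}$, it is an admissible test function by mollification. So $\int_HA(\nabla V)\cdot(\psi\nabla\varphi+\varphi\psi'e_1)=0$. Cut $H$ into period cells and translate them to $S$. The factors $\psi$ and $\psi'$ become $\sum_k\psi(x+k)=1$ and $\sum_k\psi'(x+k)=0$, which is (2).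

**Step 3: decay of the energy far up.** For $Y\ge1$,
$$\int_{S\cap\{Y<y<2Y\}}|\nabla V|^p\le C'Y^{1-p},\qquad\int_{S\cap\{Y<y<2Y\}}|\nabla V|^{p-1}\le C'Y^{2-p}.\tag{3}$$
Cover $[0,\lceil Y\rceil]\times[Y,2Y]$ by a bounded number of balls of radius $Y/4$ centered in it; the doubled balls stay in $y\ge Y/2$. By (F5) with $c=0$, each ball carries energy at most $CY^{-p}\cdot Y^2\sup|V|^p$. Summing and dividing by the number $\lceil Y\rceil$ of period cells gives the first bound. By Hölder, the second integral is at most $(C'Y^{1-p})^{(p-1)/p}\,Y^{1/p}$, and the exponent of $Y$ is $\frac{1-(p-1)^2}{p}=2-p$.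

**Step 4: uniqueness among periodic solutions.** Let $V_1,V_2$ be bounded periodic solutions with data $g$ and let $\tau>0$. Test with $\varphi=(V_1-V_2-\tau)^+\chi_Y$, where $\chi_Y=1$ for $y\le Y$, $\chi_Y=2-y/Y$ on $[Y,2Y]$, $\chi_Y=0$ for $y\ge2Y$. It vanishes near $y=0$, because $V_1-V_2$ is continuous on $\overline H$, periodic, and zero on $\partial H$. Subtract (2) for $V_1$ and $V_2$ and use (3) and $|\nabla\chi_Y|\le1/Y$:
$$\int_{S\cap\{V_1-V_2>\tau\}}\chi_Y(A(\nabla V_1)-A(\nabla V_2))\cdot\nabla(V_1-V_2)\le\frac{C''}{Y}\int_{S\cap\{Y<y<2Y\}}(|\nabla V_1|^{p-1}+|\nabla V_2|^{p-1})=O(Y^{1-p})\to0.$$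
The integrand on the left is $\ge0$, and by strict monotonicity it is positive where $\nabla V_1\neq\nabla V_2$ and $\chi_Y>0$. Hence $\nabla(V_1-V_2-\tau)^+=0$ a.e., so $(V_1-V_2-\tau)^+$ is constant, and it is $0$ near $\partial H$. Let $\tau\to0$ and exchange the roles: $V_1=V_2$.

**Step 5: the limit.** By uniqueness $U_{ag+b}=aU_g+b$. Step 1 with $C=\|g\|$ gives $|U_g|\le\|g\|$. Applied after subtracting the midpoint of $[\min g,\max g]$, it gives $\min g\le U_g\le\max g$. Since $U_g(\cdot,\cdot+y_0)$ is the solution with data $U_g(\cdot,y_0)$, the intervals $[\min_xU_g(x,y),\max_xU_g(x,y)]$ decrease as $y$ grows. For $y\ge2$, (F6) in balls centered at $(\frac12,y)$ with $r=1$, $R=y$ bounds their lengths by $C_0\|g\|y^{-\gamma}$. For $1\le y\le2$ the length is at most $2\|g\|$, and we enlarge $C_0$. So the intervals shrink to one point $M(g)$, and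
$$|U_g(x,y)-M(g)|\le C_0\|g\|\,y^{-\gamma}\qquad(y\ge1),\tag{4}$$
where $C_0,\gamma$ depend only on $p,\alpha,\beta$. $\square$

**Properties of $M$.**

* (i) $M(ag+b)=aM(g)+b$ for $a,b\in\mathbb{R}$, from $U_{ag+b}=aU_g+b$.
* (ii) $g_1\le g_2$ implies $M(g_1)\le M(g_2)$: compare the functions $V_R$ with a common $C$. With (i), this gives $|M(g_1)-M(g_2)|\le\|g_1-g_2\|$.
* (iii) $M(g(\cdot+s))=M(g)$.

If $M$ is additive, then by (i)–(iii) it is a positive, normalized, translation-invariant linear functional on $C(\mathbb{T})$, so by uniqueness of Haar measure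
$$M\text{ additive}\ \Longrightarrow\ M(g)=\int_0^1g\,dx\quad\text{for all }g\in C(\mathbb{T}).\tag{5}$$
So one $g$ with $M(g)\ne\int_0^1g$ is enough to show that $M$ is not additive.

## 5. Two profiles extracted from non-additivity

The construction uses non-additivity only through the next lemma.

**Lemma 2.** If $M$ is not additive, there are $g,h\in C(\mathbb{T})$ and $\rho_0>0$ with
$$M(g)=0,\qquad M(h)<0,\qquad M(g+\rho h)\ge0\quad(0\le\rho\le\rho_0).$$

For linear $M$ this is impossible, since then $M(g+\rho h)=\rho M(h)<0$ for $\rho>0$. The profile $h$ has negative mean when seen alone, but, added in a small amount to $g$, it does not lower the mean.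

*Proof.* Let $M(f_1+f_2)\ne M(f_1)+M(f_2)$ and put $m(a)=M(a_1f_1+a_2f_2)$ for $a\in\mathbb{R}^2$. Then $m$ is Lipschitz, $m(sa)=s\,m(a)$ for $s\in\mathbb{R}$, and $m$ is not linear. By Rademacher's theorem $m$ is differentiable at some $a^*$. The linear map $Dm(a^*)$ differs from $m$, so $m(a)\ne Dm(a^*)a$ for some $a$. Both sides are odd in $a$, so, replacing $a$ by $-a$ if necessary, $m(a)<Dm(a^*)a$. Choose $\theta$ strictly between these two numbers and set
$$g=a_1^*f_1+a_2^*f_2-m(a^*),\qquad h=a_1f_1+a_2f_2-\theta.$$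
Then $M(g)=0$, $M(h)=m(a)-\theta<0$, and
$$M(g+\rho h)=m(a^*+\rho a)-m(a^*)-\rho\theta=\rho\,(Dm(a^*)a-\theta)+o(\rho)\ge0$$
for small $\rho\ge0$. $\square$

## 6. Fast oscillation on the base of a rectangle

Let $\Omega=(-1,2)\times(0,1)$. For $f\in C_c((0,1))$, extended by $0$, let $\mathcal Hf\in C(\overline\Omega)$ be the $A$-harmonic function in $\Omega$ with boundary values $f(x)$ at $(x,0)$ and $0$ elsewhere on $\partial\Omega$. Fix $\chi\in C(\partial\Omega)$, $0\le\chi\le1$, with $\chi=1$ on $[0,1]\times\{0\}$ and support in $(-\frac14,\frac54)\times\{0\}$, and let $X\in C(\overline\Omega)$ be its $A$-harmonic extension. If $|f|\le K$, then $|\mathcal Hf|\le KX$ by (F1).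

The next lemma says that an oscillation of frequency $N$ is felt inside, as $N\to\infty$, only through its cell mean $M$.

**Lemma 3.** Let $F\in C(\mathbb{R}\times\mathbb{T})$ vanish for $x$ outside a compact subset of $(0,1)$. Put $F_N(x)=F(x,Nx)$ $(N\in\mathbb{N})$ and $f(x)=M(F(x,\cdot))$. Then $f\in C_c((0,1))$ and $\mathcal HF_N\to\mathcal Hf$ locally uniformly in $\Omega$ as $N\to\infty$.

**Example.** If $A(\xi)=\xi$ and $F(x,\xi)=c(x)\cos2\pi\xi$ with $c\in C_c((0,1))$, then $f=0$, and the lemma says $\mathcal HF_N\to0$.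

*Proof.* By property (ii), $|f(x)-f(x')|\le\|F(x,\cdot)-F(x',\cdot)\|$, so $f$ is continuous; $f=0$ where $F(x,\cdot)=0$. Let $K=\max|F|>0$ (otherwise nothing is to be shown), so $|f|\le K$. Let $w_N=\mathcal HF_N$, $\delta>0$, and choose $R\ge1$ with $C_0KR^{-\gamma}\le\delta/2$.

**Step 1: at height $R/N$ the solution is already averaged.** Claim: for all large $N$, $|w_N(x,R/N)-f(x)|\le\delta$ for all $x\in[-\frac12,\frac32]$.

Otherwise there are $N_i\to\infty$ and $x_i\to x^*$ in $[-\frac12,\frac32]$, with $N_ix_i\to\xi^*$ in $\mathbb{T}$, violating this. Blow up: $W_i(Z)=w_{N_i}((x_i,0)+Z/N_i)$ is $A$-harmonic in $B_\rho^+$ for $\rho<\frac12N_i$, bounded by $K$, with flat boundary values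
$$F(x_i+t/N_i,\,N_ix_i+t)\ \to\ G(t):=F(x^*,\xi^*+t)\quad\text{locally uniformly in }t.$$
By (F3) and a diagonal choice, a subsequence converges locally uniformly in $H$ to an $A$-harmonic $W$ with $|W|\le K$. Near $(t_0,0)$, given $\delta'>0$ take $r$ with $|G-G(t_0)|\le\delta'/2$ on $|t-t_0|<r$; for large $i$ the flat values of $W_i$ there are within $\delta'$ of $G(t_0)$, so (1) holds for $W_i$ and hence for $W$. So $W$ is continuous on $\overline H$ with $W=G$ on $\partial H$, and $W=U_G$ by Proposition 1. By (iii), $M(G)=f(x^*)$, and (4) gives $|W(0,R)-f(x^*)|\le\delta/2$. But $|W_i(0,R)-f(x_i)|>\delta$ and $f(x_i)\to f(x^*)$ give $|W(0,R)-f(x^*)|\ge\delta$, a contradiction.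

**Step 2: comparison above height $R/N$.** Let $\Omega_N=\Omega\cap\{y>R/N\}$ and let $N$ be large. On the sides and top of $\Omega_N$, $w_N=\mathcal Hf=0$. On $y=R/N$, $x\in[-\frac12,\frac32]$: $|w_N-\mathcal Hf|\le|w_N-f|+|f-\mathcal Hf|\le2\delta$, by the claim and uniform continuity of $\mathcal Hf$. On $y=R/N$ with the remaining $x$: $|w_N|+|\mathcal Hf|\le2KX(x,R/N)\le2\delta$, by uniform continuity of $X$ and $X(x,0)=0$ there. By (F1), applied to $w_N$ and $\mathcal Hf\pm2\delta$, we get $|w_N-\mathcal Hf|\le2\delta$ in $\Omega_N$. Every compact subset of $\Omega$ lies in $\Omega_N$ for large $N$. $\square$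

## 7. A gap that survives while a barrier grows

Assume that $M$ is not additive, take $g,h,\rho_0$ from Lemma 2, and put $\sigma=-M(h)>0$.

**How the profiles are used.** We build boundary data in stages, adding at stage $k$ an oscillation of small amplitude $t_k$ and huge frequency $N_k$ on a shrinking part of the base. Three functions are carried along.

* The data $u_k$ receive $t_kg(N_kx)$. Since $M(g)=0$, the interior values hardly change.
* The barrier $s_k$ receives $t_k(h(N_kx)+\sigma)$. Since $M(h+\sigma)=0$, its interior values hardly change. But where every stage acted, $s_k$ contains $\sigma\sum_{j<k}t_j$, which tends to $\infty$ if $\sum t_j=\infty$. So if the accumulated sum of the terms $t_jh(N_jx)$ is bounded below there, $s_k$ is large, and the set where all stages act will have zero harmonic measure.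
* The upper data are $v_k=u_k+{}$gap, where the gap is a function of $u_k$ and of $b_k$, the accumulated sum of the terms $t_jh(N_jx)$. To first order, $v_k$ receives $\lambda g+\mu h$ with $\mu/\lambda$ small and nonnegative. By Lemma 2, its cell mean does not decrease. This is the point at which linear theory would give a loss $\mu M(h)$.

The gap must vanish where $b_k$ gets small or $|u_k|$ gets large, so that we may stop acting there and keep $b_k$ bounded below and $u_k$ bounded. The choice $\varepsilon Z_k(\varphi_k-u_k^2-e^{-b_k}-\frac14)^+$ does this. Second-order errors are of size $t_k^2$ and are absorbed by letting $\varphi_k$ increase. So we need $\sum t_k=\infty$ and $\sum t_k^2<\infty$.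

**Step 1: parameters.** Fix

* $t_k=\tau/(k+1)$, $k\ge0$, with $\tau>0$ so small that $\tau\|h\|\le1$ and $\sum_kt_k^2(\|g\|^2+\|h\|^2)\le\frac14$; note $\sum t_k=\infty$;
* $\varphi_0=\frac34$, $\varphi_{k+1}=\varphi_k+t_k^2(\|g\|^2+\|h\|^2)$, so $\varphi_k\le1$;
* $0<\varepsilon\le\min(\frac14,\frac{\rho_0}2,\varepsilon_0)$.

**Step 2: the recursion.** Start with $u_0=s_0=0$, $b_0=\log4$ (constant), $D_0=(0,1)$, and $Z_0\in C_c((0,1))$ with $0\le Z_0\le1$, $Z_0\not\equiv0$. Given continuous $u_k,b_k,s_k$, an open $D_k$ and $Z_k\in C_c(D_k)$ with $0\le Z_k\le1$, set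
$$d_k=\varphi_k-u_k^2-e^{-b_k},\qquad v_k=u_k+\varepsilon Z_k(d_k-\tfrac14)^+,\qquad P_k=\{x\in\operatorname{supp}Z_k:d_k(x)\ge\tfrac14\}.$$
For instance $d_0\equiv\frac34-0-\frac14=\frac12$, $v_0=\frac\varepsilon4Z_0$ and $P_0=\operatorname{supp}Z_0$.

The set $P_k$ is compact and contained in the open set $D_k\cap\{d_k>\frac18\}$. Choose $\zeta_k\in C_c(D_k\cap\{d_k>\frac18\})$, $0\le\zeta_k\le1$, with $\zeta_k=1$ near $P_k$. Put $D_{k+1}=\operatorname{int}\{\zeta_k=1\}\supset P_k$. Choose $\hat\zeta_k\in C_c(D_{k+1})$, $0\le\hat\zeta_k\le1$, with $\hat\zeta_k=1$ on $P_k$. Put $Z_{k+1}=Z_k\hat\zeta_k\in C_c(D_{k+1})$. (If $P_k=\emptyset$, take $\zeta_k=\hat\zeta_k=0$; everything below remains valid.) With $N_k\in\mathbb{N}$ to be chosen in Step 5, let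
$$u_{k+1}=u_k+\zeta_kt_kg(N_kx),\quad b_{k+1}=b_k+\zeta_kt_kh(N_kx),\quad s_{k+1}=s_k+\zeta_kt_k\big(h(N_kx)+\sigma\big).$$
Then $u_k,v_k,s_k\in C_c((0,1))$, the functions $\zeta_k,\hat\zeta_k,Z_{k+1}$ do not depend on $N_k$, and
$$D_{k+1}\subset\operatorname{supp}\zeta_k\subset D_k,\qquad\zeta_j=1\text{ on }D_k\ (j<k),\qquad d_k>\tfrac18\text{ on }\operatorname{supp}\zeta_k.\tag{6}$$
The middle statement holds because $D_k\subset D_{j+1}\subset\{\zeta_j=1\}$ for $j<k$.

**Step 3: bounds that hold for every choice of the $N_k$.** On $\operatorname{supp}\zeta_k$ and on $P_k$ we have $d_k>0$, i.e. $u_k^2+e^{-b_k}<\varphi_k\le1$, so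
$$|u_k|<1,\qquad e^{-b_k}<1.\tag{7}$$
On $\operatorname{supp}\zeta_k\subset D_k$ all earlier cutoffs equal $1$, so $s_k=b_k-b_0+\sigma\sum_{j<k}t_j$; and $b_k>0$ by (7). Hence
$$s_k\ge\sigma\sum_{j<k}t_j-\log4\quad\text{on }\operatorname{supp}\zeta_k.\tag{8}$$
For arbitrary $x$, let $j<k$ be the last index with $\zeta_j(x)\ne0$; if there is none, $u_k(x)=s_k(x)=0$. Then at $x$, $u_k=u_j+\zeta_jt_jg(N_jx)$ and $s_k=s_j+\zeta_jt_j(h(N_jx)+\sigma)$. Since (7) and (8) hold at $x$ with $j$ in place of $k$,
$$|u_k|\le1+\tau\|g\|,\qquad s_k\ge-C_1,\quad C_1:=\log4+\tau\|h\|,\qquad u_k\le v_k\le u_k+\varepsilon,\tag{9}$$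
the last because $d_k\le\varphi_k\le1$.

**Step 4: cell means.** This step computes what the interior sees of an update. For fixed $k$, the functions $u_{k+1},s_{k+1},v_{k+1}$ have the form $F(x,N_kx)$ with $F\in C(\mathbb{R}\times\mathbb{T})$ supported over a compact subset of $(0,1)$:

* $F^u(x,\xi)=u_k+\zeta_kt_kg(\xi)$, so $M(F^u(x,\cdot))=u_k(x)$, by (i) and $M(g)=0$;
* $F^s(x,\xi)=s_k+\zeta_kt_k(h(\xi)+\sigma)$, so $M(F^s(x,\cdot))=s_k(x)$, by (i) and $M(h)=-\sigma$;
* $F^v(x,\xi)=u_k+\zeta_kt_kg(\xi)+\varepsilon Z_{k+1}\big(\varphi_{k+1}-(u_k+\zeta_kt_kg(\xi))^2-e^{-b_k-\zeta_kt_kh(\xi)}-\frac14\big)^+$.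

**Claim.** $M(F^v(x,\cdot))\ge v_k(x)$ for all $x$.

*If $x\notin P_k$*, then $Z_k(x)(d_k(x)-\frac14)^+=0$, so $v_k(x)=u_k(x)$, and $F^v\ge F^u$ gives $M(F^v(x,\cdot))\ge u_k(x)$.

*If $x\in P_k$*, then $\zeta_k=\hat\zeta_k=1$ and $Z_{k+1}=Z_k=:Z$ at $x$. For $|a|\le1$ we have $e^{-a}\le1-a+a^2$, because $\sum_{j\ge2}|a|^j/j!\le(e-2)a^2$. Use this with $a=t_kh$ (note $t_k\|h\|\le\tau\|h\|\le1$), then $e^{-b_k}<1$ from (7), then the definition of $\varphi_{k+1}$:
$$\varphi_{k+1}-(u_k+t_kg)^2-e^{-b_k-t_kh}\ge d_k-2u_kt_kg+e^{-b_k}t_kh+\big[t_k^2(\|g\|^2+\|h\|^2)-t_k^2g^2-t_k^2h^2\big]\ge d_k-2u_kt_kg+e^{-b_k}t_kh.$$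
Drop the positive part ($q^+\ge q$) and recall $v_k=u_k+\varepsilon Z(d_k-\frac14)$ at $x$. We obtain $F^v(x,\cdot)\ge v_k(x)+\lambda g+\mu h$ with
$$\lambda=t_k(1-2\varepsilon Zu_k)\ge\tfrac12t_k,\qquad0\le\mu=\varepsilon Ze^{-b_k}t_k\le\varepsilon t_k,\qquad0\le\mu/\lambda\le2\varepsilon\le\rho_0,$$
where $|u_k|<1$ and $\varepsilon\le\frac14$ were used for $\lambda$. By monotonicity, homogeneity and Lemma 2,
$$M(F^v(x,\cdot))\ge v_k(x)+\lambda M\big(g+\tfrac\mu\lambda h\big)\ge v_k(x).$$
This proves the claim. The term $-2u_kt_kg$ only changed the coefficient of $g$, which is harmless, because only the ratio $\mu/\lambda$ matters.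

**Step 5: choice of $N_k$.** Write $u^{(k)}=\mathcal Hu_k$, $v^{(k)}=\mathcal Hv_k$, $s^{(k)}=\mathcal Hs_k$. Fix $z_0\in\Omega$ and compact sets $K_0\subset K_1\subset\cdots\subset\Omega$, $z_0\in K_0$, such that every compact subset of $\Omega$ lies in some $K_k$. Since $v_0=\frac\varepsilon4Z_0\ge0$ and $v_0\not\equiv0$, the function $v^{(0)}\ge0$ is not constant, so $\kappa:=v^{(0)}(z_0)>0$ by (F2). Put $\epsilon_k=\kappa2^{-k-3}$, so $\sum\epsilon_k=\kappa/4$. By Lemma 3, $\mathcal Hu_{k+1}$, $\mathcal Hs_{k+1}$, $\mathcal Hv_{k+1}$ tend, as $N_k\to\infty$, to $\mathcal Hu_k$, $\mathcal Hs_k$, and $\mathcal H$ of $M(F^v(x,\cdot))$; the last is $\ge\mathcal Hv_k$ by the claim and (F1). So we may choose $N_k$ so large that on $K_k$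
$$|u^{(k+1)}-u^{(k)}|\le\epsilon_k,\qquad v^{(k+1)}\ge v^{(k)}-\epsilon_k,\qquad s^{(k+1)}\le s^{(k)}+\epsilon_k.\tag{10}$$

## 8. Limits, boundary values off $E$, and $\omega(E,\Omega;A)=0$

Let $E_0=\bigcap_k\operatorname{supp}\zeta_k$, a decreasing intersection of compact subsets of $(0,1)$ by (6), and $E=E_0\times\{0\}$.

**Step 1: the two functions differ.** By (10) the sequence $u^{(k)}$ is uniformly Cauchy on each $K_m$; by (9) and (F3) it converges locally uniformly to a bounded $A$-harmonic $u$. The $v^{(k)}$ are uniformly bounded, so a subsequence converges locally uniformly to a bounded $A$-harmonic $v$. By (9) and (F1), $u^{(k)}\le v^{(k)}\le u^{(k)}+\varepsilon$, so $u\le v\le u+\varepsilon\le u+\varepsilon_0$. Since $u^{(0)}=0$, (10) gives $u(z_0)\le\kappa/4$, while $v(z_0)\ge\kappa-\kappa/4$. So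
$$v(z_0)-u(z_0)\ge\kappa/2>0.$$

**Step 2: they have the same boundary values off $E$.** Let $x_0\in(-1,2)\setminus E_0$. There are $k$ and $r>0$ with $\operatorname{supp}\zeta_k\cap(x_0-r,x_0+r)=\emptyset$ and $B_r^+(x_0)\subset\Omega$. By (6), $\zeta_j=0$ on this interval for all $j\ge k$. For $j\ge k+1$ we have $Z_j\le Z_{k+1}$ and $\operatorname{supp}Z_{k+1}\subset D_{k+1}\subset\operatorname{supp}\zeta_k$, so $Z_j=0$ on the interval. Thus for $j\ge k+1$, $v_j=u_j=u_k$ on $(x_0-r,x_0+r)$. Given $\delta>0$ take $r'\le r$ with $|u_k-u_k(x_0)|\le\delta$ on $|x-x_0|<r'$, and apply (1) in $B^+_{r'}(x_0)$ to $u^{(j)}$ and $v^{(j)}$ with $c=u_k(x_0)$ and $K=2+\tau\|g\|$. The bound does not depend on $j\ge k+1$, so it holds for $u$ and $v$. Hence $u(z)\to u_k(x_0)$ and $v(z)\to u_k(x_0)$ as $z\to(x_0,0)$. On the interval the common boundary function is $u_k$, which is continuous.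

At all other points of $\partial\Omega\setminus E$ (sides, top, corners), $|u|,|v|\le(2+\tau\|g\|)X\to0$. So $u,v$ extend continuously to $\overline\Omega\setminus E$ and $u=v$ on $\partial\Omega\setminus E$. In particular $\limsup v\le\liminf u$ at each point of $\partial\Omega\setminus E$.

**Step 3: $E$ is null.** By (9), $s^{(k)}+C_1$ is $A$-harmonic, continuous on $\overline\Omega$ and $\ge0$. Since $E_0\subset\operatorname{supp}\zeta_k$, (8) says its boundary values on $E$ are at least $\Lambda_k:=\sigma\sum_{j<k}t_j-\log4+C_1\to\infty$. Hence $(s^{(k)}+C_1)/\Lambda_k\in\mathcal U_E$ once $\Lambda_k>0$. For $z\in K_m$ and $k\ge m$, (10) gives $s^{(k)}(z)\le s^{(m)}(z)+\kappa$, so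
$$0\le\omega(E,\Omega;A)(z)\le\frac{s^{(m)}(z)+\kappa+C_1}{\Lambda_k}\xrightarrow[k\to\infty]{}0.$$
Every $z\in\Omega$ lies in some $K_m$. This proves Theorem A. $\blacksquare$

## 9. A planar operator whose $M$ is not the mean value

It remains to find one operator with $M$ not additive. By (5) we look for $g$ with mean $0$ and $M(g)\neq0$. A single cosine cannot work for any $A$: $-\cos2\pi x$ is a translate of $\cos2\pi x$, so (i) and (iii) give $M(\cos2\pi x)=-M(\cos2\pi x)=0$. We therefore add a second harmonic and compute $M_{A_\varepsilon}$ to first order in $\varepsilon$.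

**Step 1: structure conditions.** Identify $\xi$ with $\zeta=\xi_1+i\xi_2$. The perturbation in $F_\varepsilon$ is
$$Q=\frac{\operatorname{Re}\zeta^4}{|\zeta|^2}=\tfrac12\big(\zeta^3\bar\zeta^{-1}+\bar\zeta^3\zeta^{-1}\big),$$
and $\nabla Q=2\partial_{\bar\zeta}Q$ for $\zeta\ne0$, $\nabla Q(0)=0$ (as $Q$ is $2$-homogeneous). So
$$A_\varepsilon=\zeta+\varepsilon B(\zeta),\qquad B(\zeta)=3\bar\zeta^2\zeta^{-1}-\zeta^3\bar\zeta^{-2},\qquad B(0)=0.$$
Clearly $B(\lambda\zeta)=\lambda B(\zeta)$ for real $\lambda$, and $|B(\zeta)|\le4|\zeta|$. For $\zeta\ne0$,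
$$\partial_\zeta B=-3\bar\zeta^2\zeta^{-2}-3\zeta^2\bar\zeta^{-2},\qquad\partial_{\bar\zeta}B=6\bar\zeta\zeta^{-1}+2\zeta^3\bar\zeta^{-3},\qquad|\partial_\zeta B|+|\partial_{\bar\zeta}B|\le6+8=14.$$
Hence $|B(\zeta)-B(\eta)|\le14|\zeta-\eta|$ whenever the segment $[\zeta,\eta]$ misses $0$; since $B$ is continuous and every segment is a limit of segments missing $0$, $B$ is Lipschitz on $\mathbb{C}$ with constant $14$. For $0<\varepsilon\le\frac1{28}$,
$$(A_\varepsilon(\xi)-A_\varepsilon(\eta))\cdot(\xi-\eta)\ge\tfrac12|\xi-\eta|^2,\qquad|A_\varepsilon(\xi)-A_\varepsilon(\eta)|\le\tfrac32|\xi-\eta|.$$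
Taking $\eta=0$, we see that the structure conditions hold with $p=2$, $\alpha=\frac12$, $\beta=\frac32$. The first inequality also says that $F_\varepsilon$ is uniformly convex. Constants $C,\gamma>0$ below are independent of $\varepsilon$; they may depend on $a$.

**Step 2: setting and decay.** We use period $2\pi$; rescaling $z\mapsto2\pi z$ gives period $1$, and (2) holds for period $2\pi$ with the same proof. Let $S=[0,2\pi)\times(0,\infty)$. For $0<a<\frac12$ let $g_a(x)=\cos x+a\cos2x$, which has mean $0$. Let $U_0=\operatorname{Re}(w+aw^2)$ with $w=e^{i(x+iy)}$, the bounded harmonic extension of $g_a$. Let $U$ be the bounded $A_\varepsilon$-harmonic function with data $g_a$, and $m_\varepsilon=M_{A_\varepsilon}(g_a)$ its limit.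

By (4), rescaled, and $|U-m_\varepsilon|\le2\|g_a\|$, we have $|U-m_\varepsilon|\le Cy^{-\gamma}$ for $y\ge\pi$. Let $Y\ge2\pi$ and $k=\lceil Y/2\pi\rceil$. Cover $[0,2\pi k]\times[Y,2Y]$ by a bounded number of balls of radius $Y/4$ centered in it; the doubled balls lie in $y\ge Y/2\ge\pi$. By (F5) with $c=m_\varepsilon$, each ball carries energy at most $CY^{-2}\cdot Y^2\cdot Y^{-2\gamma}$. Dividing by the $k\ge Y/2\pi$ cells gives $\int_{S\cap\{Y<y<2Y\}}|\nabla U|^2\le CY^{-1-2\gamma}$, and by Cauchy–Schwarz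
$$\int_{S\cap\{Y<y<2Y\}}|\nabla U|\le CY^{-\gamma}\qquad(Y\ge2\pi).\tag{11}$$
The same holds for $U_0$, whose gradient decays exponentially.

**Step 3: $U$ is close to $U_0$ in energy.** Let $d=U-U_0$, $\tau>0$, and $\varphi=(d-\tau)^+\chi_Y$ with $\chi_Y$ as in Section 4. It vanishes near $y=0$, since $d$ is continuous on $\overline H$, periodic, and zero on $\partial H$. By (2) for $U$ and $A_\varepsilon$, and for $U_0$ and the Laplacian,
$$\int_S(A_\varepsilon(\nabla U)-A_\varepsilon(\nabla U_0))\cdot\nabla\varphi=-\varepsilon\int_SB(\nabla U_0)\cdot\nabla\varphi.$$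
Insert $\nabla\varphi=\chi_Y\nabla d+(d-\tau)^+\nabla\chi_Y$ on $\{d>\tau\}$, where $d$ is bounded and $|\nabla\chi_Y|\le1/Y$:
$$\tfrac12\int_{\{d>\tau\}}\chi_Y|\nabla d|^2\le4\varepsilon\int_{\{d>\tau\}}\chi_Y|\nabla U_0||\nabla d|+\frac CY\int_{S\cap\{Y<y<2Y\}}(|\nabla U|+|\nabla U_0|)$$
(integrals over $S$). The last term tends to $0$ as $Y\to\infty$ by (11). The first term on the right is at most $\frac14\int_{\{d>\tau\}}\chi_Y|\nabla d|^2+16\varepsilon^2\int_S|\nabla U_0|^2$, where the first integral is finite because $d\le\tau$ near $y=0$. Absorb it, let $Y\to\infty$ and then $\tau\to0$, and do the same for $-d$. Since $\nabla d=0$ a.e. on $\{d=0\}$,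
$$\|\nabla d\|_{L^2(S)}\le C\varepsilon.\tag{12}$$

**Step 4: a formula for $m_\varepsilon$.** The aim is to express $m_\varepsilon$ as an integral with a factor $\varepsilon$ in front. Take $\varphi=\eta(y)$, $\eta\in C_0^\infty((0,\infty))$, in (2): the function $y\mapsto\int_0^{2\pi}(A_\varepsilon)_2(\nabla U)\,dx$ is a.e. equal to a constant $\Phi$. By (11), $|\Phi|Y\le CY^{-\gamma}$ for all $Y\ge2\pi$, so $\Phi=0$. Thus the vertical flux vanishes:
$$\int_0^{2\pi}U_y\,dx=-\varepsilon\int_0^{2\pi}B_2(\nabla U)\,dx\quad\text{for a.e. }y.$$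

Next, $\nabla U\in L^1(S)$: for $y<2\pi$ because $\nabla d\in L^2(S)$ and $\nabla U_0$ is bounded; for $y>2\pi$ by (11) summed over dyadic $Y$. Let $\overline U(y)=\frac1{2\pi}\int_0^{2\pi}U(x,y)\,dx$, a continuous function on $[0,\infty)$. For $\eta\in C_0^\infty((0,\infty))$, test the weak derivative $U_y$ with $\eta(y)\psi(x)$, where $\psi\in C_0^\infty(\mathbb{R})$ and $\sum_k\psi(x+2\pi k)\equiv1$. Summing over cells gives $\int_0^\infty\overline U\eta'\,dy=-\int_0^\infty\eta\big(\frac1{2\pi}\int_0^{2\pi}U_y\,dx\big)dy$. So $\overline U$ is locally absolutely continuous on $(0,\infty)$ with derivative $\frac1{2\pi}\int_0^{2\pi}U_y\,dx\in L^1(0,\infty)$. Since $\overline U(0)=0$ and $\overline U(y)\to m_\varepsilon$ as $y\to\infty$,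
$$m_\varepsilon=\frac1{2\pi}\int_SU_y\,dx\,dy=-\frac\varepsilon{2\pi}\int_SB_2(\nabla U)\,dx\,dy.$$

**Step 5: replace $U$ by $U_0$.** For $Y\ge2\pi$, by the Lipschitz bound, (12), $|B(\zeta)|\le4|\zeta|$ and (11),
$$\Big|\int_S(B_2(\nabla U)-B_2(\nabla U_0))\Big|\le14\int_{S\cap\{y<Y\}}|\nabla d|+4\int_{S\cap\{y>Y\}}(|\nabla U|+|\nabla U_0|)\le C(\varepsilon Y^{1/2}+Y^{-\gamma}).$$
Let $\varepsilon\to0$ and then $Y\to\infty$:
$$m_\varepsilon=-\varepsilon\,(I(a)+o(1))\quad(\varepsilon\to0),\qquad I(a)=\frac1{2\pi}\int_SB_2(\nabla U_0)\,dx\,dy.\tag{13}$$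

**Step 6: $I(a)\ne0$ for small $a>0$.** Since $(U_0)_x-i(U_0)_y=\frac{d}{dz}(w+aw^2)=iw(1+2aw)$ (here $z=x+iy$), the vector $\nabla U_0$ corresponds to $\zeta=-i\bar w(1+2a\bar w)$, which is nonzero because $2a|w|<1$. With $w=re^{ix}$, $r=e^{-y}$,
$$3\bar\zeta^2\zeta^{-1}=-3i\,re^{3ix}\frac{(1+2aw)^2}{1+2a\bar w},\qquad-\zeta^3\bar\zeta^{-2}=i\,re^{-5ix}\frac{(1+2a\bar w)^3}{(1+2aw)^2}.$$
To average over $x$, expand in the absolutely convergent geometric series. The coefficient of $e^{-3ix}$ in $(1+4aw+4a^2w^2)\sum_j(-2a\bar w)^j$ comes from $j=3,4,5$ and is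
$$-8a^3r^3+64a^5r^5-128a^7r^7.$$
The coefficient of $e^{5ix}$ in $(1+6a\bar w+12a^2\bar w^2+8a^3\bar w^3)\sum_j(j+1)(-2aw)^j$ comes from $j=5,6,7,8$ and is
$$-192a^5r^5+2688a^7r^7-12288a^9r^9+18432a^{11}r^{11}.$$
Multiplying by $-3ir$ and $ir$ and taking imaginary parts, the $x$-average of $B_2=\operatorname{Im}B$ is
$$24a^3r^4-384a^5r^6+3072a^7r^8-12288a^9r^{10}+18432a^{11}r^{12}.$$
Since $\int_0^\infty r^m\,dy=\frac1m$, integration in $y$ gives
$$I(a)=6a^3-64a^5+384a^7-\tfrac{6144}5a^9+1536a^{11}=6a^3+O(a^5).$$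
In particular $I(0)=0$, in accordance with the remark about a single cosine. Fix $a\in(0,\frac12)$ with $I(a)\ne0$. By (13), for all small $\varepsilon>0$, $M_{A_\varepsilon}(g_a)=m_\varepsilon\ne0$, although $g_a$ has mean $0$. By (5), $M_{A_\varepsilon}$ is not additive. This proves Theorem B. $\blacksquare$

Theorems A and B give bounded $A_\varepsilon$-harmonic $u,v$ in the rectangle $\Omega$ and a compact $E\subset\partial\Omega$ with $\omega(E,\Omega;A_\varepsilon)=0$ and $\limsup v\le\liminf u$ at every point of $\partial\Omega\setminus E$, but $v(z_0)>u(z_0)$. The statement in the Problem is disproved: the constant $m$ in Corollary 11.10 cannot in general be replaced by a bounded $A$-harmonic function.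

## 10. Other exponents, and rotation into higher dimensions

**Proof of Theorem C.**

**The plane.** For $p=2$, $n=2$ this is Theorems A and B. For $p\ne2$ we rely on the following published lemma (T. H. Wolff, *Gap series constructions for the $p$-Laplacian*, J. Anal. Math. 102 (2007), for $p>2$; J. L. Lewis, *Note on a theorem of Wolff*, in: Holomorphic Functions and Moduli I, MSRI Publ. 10, Springer 1988, for $1<p<2$), which is not proved here: *there is a Lipschitz function $\Phi$ on $\overline H$, $p$-harmonic in $H$, periodic in $x$ with some period $\ell>0$, with $\Phi(x,y)\to0$ uniformly as $y\to\infty$ and $\int_0^\ell\Phi(x,0)\,dx\ne0$.* Rescale to $\ell=1$ and put $g=\Phi(\cdot,0)$. The function $\Phi$ is bounded, so the uniqueness in Proposition 1 for $A(\xi)=|\xi|^{p-2}\xi$ gives $U_g=\Phi$. So $M(g)=0\ne\int_0^1g$, $M$ is not additive by (5), and Theorem A applies to the $p$-Laplacian.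

**Dimension $n\ge3$.** The purpose is to rotate the planar example about an axis, with a weight factor in the operator that cancels the Jacobian. Let $A$ be the planar operator above ($A_\varepsilon$, or the $p$-Laplacian), and let $\Omega'=(2,5)\times(0,1)$, $E'$, $u$, $v$, $s^{(k)}$ be the planar objects translated by $(3,0)$. For $(X,y)\in\mathbb{R}^{n-1}\times\mathbb{R}$, $X\ne0$, decompose $\xi=\xi_re_r+\xi_ye_y+\xi_\tau$ with $e_r=X/|X|$ and $\xi_\tau\perp e_r,e_y$. Put $q(r)=\big(\max(2,\min(r,5))\big)^{2-n}$ and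
$$A_n(X,y;\xi)=q(|X|)\Big[A_1(\xi_r,\xi_y)e_r+A_2(\xi_r,\xi_y)e_y+|\xi_\tau|^{p-2}\xi_\tau\Big],$$
and $A_n=|\xi|^{p-2}\xi$ on the null set $X=0$. This satisfies all structure conditions with $w\equiv1$: it is an orthogonal sum of strictly monotone, odd, $(p-1)$-homogeneous maps with the required bounds, and $q$ lies between two positive constants. For instance $A_n\cdot\xi\ge q\,(\alpha|(\xi_r,\xi_y)|^p+|\xi_\tau|^p)\ge c|\xi|^p$.

Let $\Omega_n=\{(X,y):(|X|,y)\in\Omega'\}$ and $E_n=\{(X,y):(|X|,y)\in E'\}\subset\partial\Omega_n$, which is compact. If $k$ is planar $A$-harmonic in $\Omega'$, then $\tilde k(X,y)=k(|X|,y)$ is $A_n$-harmonic in $\Omega_n$. Indeed $\nabla\tilde k=k_re_r+k_ye_y$, and for $\varphi\in C_0^\infty(\Omega_n)$, since $q(r)=r^{2-n}$ on $(2,5)$,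
$$\int A_n(\cdot,\nabla\tilde k)\cdot\nabla\varphi=\int_{S^{n-2}}\Big[\iint_{\Omega'}r^{2-n}A(\nabla k)\cdot\nabla_{r,y}\big(\varphi(r\sigma,y)\big)\,r^{n-2}\,dr\,dy\Big]d\sigma=0,$$
because $(r,y)\mapsto\varphi(r\sigma,y)$ belongs to $C_0^\infty(\Omega')$ for each $\sigma\in S^{n-2}$.

Boundary behavior is inherited: if $(X,y)$ tends to a point $(X_0,y_0)\in\partial\Omega_n$, then $(|X|,y)\to(|X_0|,y_0)\in\partial\Omega'$. Hence the functions $(\tilde s^{(k)}+C_1)/\Lambda_k$ belong to the upper class of $E_n$ once $\Lambda_k>0$ and tend to $0$ pointwise, as in Section 8, so $\omega(E_n,\Omega_n;A_n)=0$. And $\tilde u,\tilde v$ are bounded, $A_n$-harmonic, continuous up to $\partial\Omega_n\setminus E_n$ and equal there, with $\tilde u\le\tilde v$ and $\tilde v\not\equiv\tilde u$. For $p=2$ this uses only Theorems A and B; for $p\ne2$ it uses in addition the quoted lemma. $\blacksquare$
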